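# Balls minimize Riesz capacity at fixed volume when $2<\alpha<n$

## 1. Balls should have the least capacity

Fix the volume of a compact set and ask how small its capacity can be. The answer one would first guess is: the ball is the worst case, because spreading a set out lets the charges on it move apart. These notes test that guess, see where the obvious argument falls short, and then prove it in a range of kernels.

**Definition (Riesz kernel, energy, capacity).** For $n\ge2$ and $\alpha\in(0,n)$ let
$$k_\alpha(x)=\frac{A(n,\alpha)}{|x|^{n-\alpha}}\quad(x\ne0),\qquad A(n,\gamma)=\frac{\Gamma\left(\frac{n-\gamma}{2}\right)}{\Gamma\left(\frac{\gamma}{2}\right)2^{\gamma}\pi^{n/2}} .$$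
For a compact $K\subset\mathbb R^n$ and a Borel probability measure $\mu$ on $K$,
$$I_\alpha(\mu)=\int_K\int_K k_\alpha(x-y)\,d\mu(x)\,d\mu(y),\qquad C_\alpha(K)=\Big(\inf_\mu I_\alpha(\mu)\Big)^{-1},$$
the infimum being over all Borel probability measures on $K$.

Capacity increases with the set, since a larger set carries more measures. For $n\ge3$ the case $\alpha=2$ is Newtonian capacity. We write $m_n$ (or $|\cdot|$) for Lebesgue measure, and $B_V$ for a closed ball of volume $V$.

For $\alpha=2$, $n\ge3$, the guess is Poincaré's conjecture, proved by Szegő: among compact sets of given volume, balls have minimal Newtonian capacity. For $\alpha\in(0,2)$ it is also known that $C_\alpha(K)\ge C_\alpha(B_V)$ whenever $m_n(K)=V>0$. The problem treated here is stated in the paper "Symmetrization, Symmetric Stable Processes": for $n\ge3$ and $\alpha\in(2,n)$, prove or disprove that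
$$C_\alpha(K)\ \ge\ C_\alpha(B_V)\qquad\text{for every compact }K\subset\mathbb R^n\text{ with }m_n(K)=V>0 .$$
The answer is that this is true.

From now on $n\ge3$, $\alpha\in(2,n)$, and
$$s=n-\alpha\in(0,n-2),\qquad \beta=\alpha-2=n-2-s>0,\qquad \theta=\frac{n-2}{s}>1,\qquad c_n=(n-2)|S^{n-1}| .$$
We write $D=|x-y|$ inside double integrals and
$$M_0(\mu)=\iint D^{-s}\,d\mu\,d\mu,\qquad\text{so that } I_\alpha=A(n,\alpha)M_0 .$$
Let $\sigma$ be the uniform probability measure on the unit sphere and $W=M_0(\sigma)$, which is finite since $s<n-1$. A closed ball of radius $\varrho$ is denoted $B_\varrho$. For a Borel set $Z$, $C_\alpha(Z)=0$ means that every compact subset of $Z$ has zero $\alpha$-capacity.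

## 2. The ball and three test sets

**Step 1: the potential of the sphere is strictly decreasing in $|x|$.** We need this to find the best measure on a ball, and again for equality. Let $v=|\cdot|^{-s}*\sigma$. It is radial, and it is $C^1$ because $\nabla |x|^{-s}$ has size $s|x|^{-s-1}$ with $s+1<n-1$, which is uniformly integrable against $\sigma$. A direct computation gives
$$-\Delta|x|^{-s}=s(n-2-s)|x|^{-s-2}=s\beta|x|^{-s-2},$$
which is locally integrable; since $s<n-2$ there is no point mass at $0$, so this holds in the sense of distributions. Hence $-\Delta v=h$ with $h=s\beta|\cdot|^{-s-2}*\sigma>0$, locally integrable. Test this against the function that is $1$ for $|x|\le\varrho$, $0$ for $|x|\ge\varrho+\delta$, and linear in $|x|$ between: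
$$-\frac1\delta\int_{\varrho<|x|<\varrho+\delta}\partial_{|x|}v\,dx=\int h\,\chi_\delta\,dx .$$
As $\delta\to0$, this gives $-|S^{n-1}|\varrho^{n-1}v'(\varrho)=\int_{|x|\le\varrho}h\,dx>0$. So $v$ is strictly decreasing in $|x|$. On the unit sphere $v$ is constant, equal to $\int v\,d\sigma=W$. Therefore $v>W$ in the open unit ball and $v<W$ outside the closed unit ball.

**Step 2: $\sigma$ is a minimizer on the unit ball.** Since $k_\alpha=k_{\alpha/2}*k_{\alpha/2}$, the mutual energy of positive measures $\mu,\nu$ is $\int(k_{\alpha/2}*\mu)(k_{\alpha/2}*\nu)\,dx$, and the Cauchy–Schwarz inequality applies to mutual energies. For a probability measure $\mu$ on the closed unit ball with $M_0(\mu)<\infty$,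
$$M_0(\mu)\,W\ \ge\ \Big(\int v\,d\mu\Big)^2\ \ge\ W^2 .\tag{1}$$
So $M_0(\mu)\ge W=M_0(\sigma)$, and by scaling
$$C_\alpha(B_\varrho)=\frac{\varrho^{s}}{A(n,\alpha)\,W}.\tag{2}$$

Thus, for $\alpha>2$, charge on a ball goes to the boundary sphere. For $n=3$ the quantity $D^2$ is uniformly distributed on $[0,4]$ under $\sigma\times\sigma$, so $W=\frac14\int_0^4q^{-s/2}dq=\frac{2^{1-s}}{2-s}$. With $s=\frac12$ this is $W\approx0.943$, while $v(0)=1$: the potential of the best measure is larger at the center than on its support.

Now the tests. The first is a shell $K=\{a\le|x|\le1\}$, $0<a<1$. The measure $\sigma$ sits on $K$, so $C_\alpha(K)=C_\alpha(B_1)$, while $B_V$ has radius $(1-a^n)^{1/n}<1$. The guess holds with strict inequality.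

The second is a pair of balls of radius $\varrho$ whose centers are at distance $R>2\varrho$. Half of the uniform measure on each boundary sphere has
$$M_0\le\tfrac12W\varrho^{-s}+\tfrac12(R-2\varrho)^{-s},$$
and $B_V$ has radius $2^{1/n}\varrho$ and $M_0$-minimum $2^{-s/n}W\varrho^{-s}$. Since $s<n$, $\frac12<2^{-s/n}$, so for large $R$ the guess holds, again strictly.

The third is a thin plate in $\mathbb R^3$: a flat disc thickened by $h$. As $h\to0$ the volume tends to $0$, so $C_\alpha(B_V)\to0$ by (2), whereas $C_\alpha(K)$ is at least the capacity of the disc. The latter is positive: the uniform measure on the disc has finite energy, since $s<1<2$.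

## 3. Rearranging the uniform measure loses a constant factor

A sensible first attempt: use the normalized Lebesgue measure $\lambda_K$ on $K$ as a competitor. The Riesz rearrangement inequality gives
$$\iint_{K\times K}D^{-s}\,dx\,dy\le\iint_{B_V\times B_V}D^{-s}\,dx\,dy,$$
so $M_0(\lambda_K)\le M_0(\lambda_{B_V})$. If $\lambda$ is the uniform measure on the unit ball and $\varrho$ is the radius of $B_V$, we get $C_\alpha(K)^{-1}\le A(n,\alpha)M_0(\lambda)\varrho^{-s}$, that is,
$$C_\alpha(K)\ \ge\ \frac{W}{M_0(\lambda)}\,C_\alpha(B_V).$$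
The argument stops at the factor $W/M_0(\lambda)$, which is strictly less than $1$: in (1) with $\mu=\lambda$ the second inequality is strict, because $v>W$ in the open ball. For $n=3$, two unit balls at center distance $d\le2$ meet in volume $\frac{4\pi}3\big(1-\frac34d+\frac1{16}d^3\big)$, hence
$$M_0(\lambda)=3\int_0^2d^{\,2-s}\Big(1-\frac{3d}4+\frac{d^3}{16}\Big)\,dd=3\cdot2^{-s}\Big(\frac8{3-s}-\frac{12}{4-s}+\frac4{6-s}\Big)=\frac{72\cdot2^{-s}}{(3-s)(4-s)(6-s)} .$$
For $s=\frac12$ this is about $1.058$, against $W\approx0.943$. The loss occurs already when $K$ is a ball, because the uniform measure on the ball is the wrong measure.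

So we want a rule that assigns to each $K$ a measure on $K$, and that gives exactly the surface measure when $K$ is a ball. Newtonian potential theory has such a rule.

## 4. The Newtonian equilibrium measure as a competitor

We recall the textbook facts that are used. Here $-\Delta|x|^{2-n}=c_n\delta_0$, the *potential* of a measure $\mu$ is $|\cdot|^{2-n}*\mu$, its *Newtonian energy* is $\iint D^{2-n}d\mu\,d\mu$, and a Borel set $Z$ is *polar* if $C_2(Z)=0$. Weak convergence of measures carried by a fixed compact set means convergence against continuous functions; it implies weak convergence of the products $\mu\times\mu$.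

**Definition (Equilibrium data).** For compact $K$ with $C_2(K)>0$, $\omega_K$ is the unique probability measure on $K$ of least Newtonian energy, and
$$p=p_K=|\cdot|^{2-n}*\omega_K,\qquad m=m_K=\iint D^{2-n}d\omega_K\,d\omega_K,\qquad r=r_K=m^{-1/(n-2)} .$$

**Fact N1.** $p\le m$ everywhere, and $p=m$ on $K$ off a polar set. Also $p$ is positive, superharmonic (in particular lower semicontinuous), harmonic off $K$, and $-\Delta p=c_n\omega_K$.

**Fact N2.** Measures of finite Newtonian energy do not charge polar sets. Polar sets have empty interior. If $E$ is a relatively closed polar subset of a domain $G$, bounded harmonic functions on $G\setminus E$ extend harmonically to $G$. In particular $G\setminus E$ is connected: otherwise a function equal to $1$ on one open-closed part and $0$ on the other would extend to a harmonic function on $G$ that is constant on an open set but not constant.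

**Fact N3 (Domination principle).** If $\nu$ has finite Newtonian energy and the potential of $\mu$ is at least that of $\nu$ at $\nu$-almost every point, then it is so everywhere.

**Fact N4.** A nonnegative superharmonic function on $\mathbb R^n$ tending to $0$ at infinity is the potential of its Riesz measure (its greatest harmonic minorant lies between $0$ and the function, so it is $0$).

**Fact N5.** Newtonian energy is lower semicontinuous under weak convergence on a fixed compact set.

As an example, let $\sigma_B$ be the uniform probability measure on the boundary of a ball $B$ with center $c$ and radius $\varrho$. By Newton's theorem its potential is $\min(\varrho^{2-n},|x-c|^{2-n})$. As in (1), for $\mu$ on $B$ the mutual energy of $\mu$ and $\sigma_B$ is $\varrho^{2-n}$, so the energy of $\mu$ is at least $\varrho^{2-n}$. Hence $\omega_B=\sigma_B$, $m_B=\varrho^{2-n}$, $r_B=\varrho$. A shell has the same data as the ball it comes from. In general $C_2(K)=1/(A(n,2)m_K)$, so $C_2(B_r)=C_2(K)$ for $r=r_K$: the number $r_K$ is the radius of the ball with the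 same Newtonian capacity.

The measure $\omega_K$ is our competitor. Here are the results.

**Theorem 1.** If $K$ is compact and $m_n(K)=V>0$, then $C_\alpha(K)\ge C_\alpha(B_V)$. Equality holds if and only if there is a closed ball $B$ of volume $V$ with $B\subset K$ and $C_\alpha(K\setminus B)=0$.

**Theorem 2.** If $K$ is compact, $C_2(K)>0$ and $C_2(B_r)=C_2(K)$, then $C_\alpha(K)\ge C_\alpha(B_r)$. Equality holds if and only if for some closed ball $B$ of radius $r$, $\partial B\subset K$ and $C_\alpha(K\setminus B)=0$.

**Theorem 3.** If $K$ is compact, $C_2(K)>0$ and $r=r_K$, then $M_0(\omega_K)\le W r^{-s}$. Equality holds if and only if for some closed ball $B$ of radius $r$, $\partial B\subset K$ and $K\setminus B$ is polar.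

**Reduction of the inequalities in Theorems 2 and 1 to that in Theorem 3.** Testing with $\omega_K$ and using (2),
$$C_\alpha(K)^{-1}\le A(n,\alpha)M_0(\omega_K)\le A(n,\alpha)Wr^{-s}=C_\alpha(B_r)^{-1}.\tag{3}$$
This is Theorem 2. If $m_n(K)=V>0$, then $C_2(K)>0$ (normalized Lebesgue measure on $K$ has finite Newtonian energy), and Szegő's theorem gives $C_2(B_r)=C_2(K)\ge C_2(B_V)$. So $r$ is at least the radius of $B_V$, and by (2) $C_\alpha(K)\ge C_\alpha(B_r)\ge C_\alpha(B_V)$.

The exceptional sets in Theorems 3 and 2 differ, as the following case shows. In $\mathbb R^3$ let $K$ be a ball $B$ with a segment attached. A segment is polar: let $\mu$ be a probability measure on $[0,1)$, and for $x\neq y$ let $N$ be the last level at which $x,y$ lie in a common half-open dyadic interval. Then $|x-y|\le2^{-N}$, so $|x-y|^{-1}\ge2^N\ge\frac12\sum_{j\le N}2^j$, and on the diagonal both sides are infinite. Integrating, the energy is at least $\frac12\sum_j2^j\sum_{I}\mu(I)^2$, where $I$ runs over the $2^j$ intervals of level $j$; as $\sum_I\mu(I)^2\ge2^{-j}$, the energy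 is infinite. (The half-open interval is enough: a measure with an atom has infinite energy, so a finite-energy measure on $[0,1]$ lives on $[0,1)$.) Thus $K\setminus B$ is polar and equality holds in Theorem 3. But $s<1$, so length measure on a segment has finite $\alpha$-energy, $C_\alpha(K\setminus B)>0$, and by Theorem 1 $C_\alpha(K)>C_\alpha(B)$.

## 5. The factor missing from Jensen's inequality

The only task left for the inequality is $M_0(\omega_K)\le Wr^{-s}$. The quick try is Jensen: since $s<n-2$,
$$M_0(\omega_K)=\iint\big(D^{2-n}\big)^{s/(n-2)}d\omega_K\,d\omega_K\le m^{s/(n-2)}=r^{-s}.$$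
We want $Wr^{-s}$, and $W<1$: for $\sigma$ itself $\iint D^{2-n}d\sigma\,d\sigma=1$, and Jensen is strict because $D$ is not constant. Jensen would be sharp only if $D$ were essentially constant, and this is not so even for the sphere. We need an argument that is exact for spheres.

The way through is to deform $K$ to a sphere. For $0<t<m$ let $\omega_t$ be the Riesz measure, divided by $c_n$, of $\min(p,t)$; it lives on the level surface $\{p=t\}$. As $t\downarrow0$ the surface runs off to infinity and looks more and more like a large sphere; at $t=m$ we have $\omega_K$. For a ball with center $0$, $p=|x|^{2-n}$ outside the ball, the level surface is the sphere of radius $t^{-1/(n-2)}$, and $\omega_t$ is uniform on it. So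
$$M_0(\omega_t)=W\,t^{s/(n-2)},\qquad M_0(\omega_t)^{\theta}=W^\theta t .$$
For balls, then, $M_0(\omega_t)^\theta$ is linear in $t$. The plan is to show that for every $K$ the function $t\mapsto M_0(\omega_t)^\theta$ is concave with slope at most $W^\theta$ at $0$; then $M_0(\omega_K)^\theta\le W^\theta m$, which is Theorem 3. We carry this out with a regularized kernel, so that derivatives exist, and first for unions of balls, so that $p$ is continuous.

## 6. Level sets of $p$ for a finite union of balls

In Sections 6–9, $K$ is a finite union of closed balls of positive radius.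

**Step 1: $p$ is continuous, and its values.** Let $B=B(c,\varrho)$ be one of the balls of $K$. The function $e_B(x)=\min(1,(\varrho/|x-c|)^{n-2})$ is the potential of $\varrho^{n-2}\sigma_B$, which has finite energy. On $\partial B$, off a polar set, $p=m\ge m\,e_B$; the finite-energy measure $m\varrho^{n-2}\sigma_B$ does not charge the polar set. By N3, $p\ge m\,e_B$ everywhere. With $p\le m$ this gives $p=m$ on $B$, hence on $K$. At a point of $K$ the lower semicontinuous function $p$ attains its maximal value $m$, so it is continuous there; off $K$ it is harmonic. So $p$ is continuous on $\mathbb R^n$.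

Let $O$ be the unbounded component of $\mathbb R^n\setminus K$. On a bounded component $p$ is harmonic with boundary values $m$, so $p=m$ there. Thus $p=m$ off $O$. In $O$, $p$ is harmonic, $p>0$, and $p<m$ by the strong maximum principle, as $p\to0$ at infinity.

**Step 2: the measures $\omega_t$.** For $0<t<m$ put
$$U_t=\{p>t\},\qquad \Sigma_t=\{p=t\},\qquad p_t=\min(p,t).$$
$U_t$ is open and bounded, and $\Sigma_t$ is a compact subset of $O$. The function $p_t$ is positive, superharmonic, and tends to $0$ at infinity. It is harmonic off $\Sigma_t$: it equals $t$ on $U_t$, and equals $p$ on $\{p<t\}\subset O$. By N4, $p_t=|\cdot|^{2-n}*\omega_t$ with $\omega_t\ge0$ carried by $\Sigma_t$. Near infinity $p_t=p$, so the mass of $\omega_t$ is $\lim|x|^{n-2}p(x)=1$. Put $\omega_m=\omega_K$, $p_m=p$.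

**Step 3: how $\omega_t$ varies with $t$.** For $0<t'<t\le m$,
$$p_t-p_{t'}=\int_{t'}^t1_{U_\tau}\,d\tau ,$$
a function of compact support. Integrating by parts against $w\in C^\infty(\mathbb R^n)$,
$$\int w\,d(\omega_t-\omega_{t'})=\frac1{c_n}\int(p_t-p_{t'})(-\Delta w)\,dx=\frac1{c_n}\int_{t'}^{t}\int_{U_\tau}(-\Delta w)\,dx\,d\tau .\tag{4}$$
For $t\in[a,m]$ all $\omega_t$ live on the compact set $\{p\ge a\}$. By (4), $t\mapsto\int w\,d\omega_t$ is continuous for smooth $w$. Approximating continuous functions uniformly on $\{p\ge a\}$ by smooth ones, we see that $t\mapsto\omega_t$ is weakly continuous on $(0,m]$.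

**Step 4: $U_t$ is continuous in measure.** Since $p$ is real-analytic and nonconstant on the connected set $O$, $|\Sigma_t|=0$. As $\tau\downarrow t$, $U_\tau\uparrow U_t$; as $\tau\uparrow t$, $U_\tau\downarrow\{p\ge t\}=U_t\cup\Sigma_t$. So $|U_\tau\triangle U_t|\to0$ as $\tau\to t$ in $(0,m)$.

**Step 5: all but locally finitely many levels are regular.** Call $t\in(0,m)$ *regular* if $\nabla p\ne0$ on $\Sigma_t$. Let $[a,b]\subset(0,m)$; then $\{a\le p\le b\}$ is a compact subset of $O$. By Łojasiewicz's gradient inequality, near a critical point $z$ we have $|\nabla p|\ge C|p-p(z)|^\eta$ with $C>0$, $\eta\in(0,1)$; so every critical point near $z$ has the value $p(z)$. The critical points in $\{a\le p\le b\}$ form a compact set, covered by finitely many such neighborhoods. Hence $[a,b]$ contains only finitely many nonregular values.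

Sard's theorem, which gives only a null set of bad values, would not be enough below: the Cantor function is continuous and has derivative $0$ off a closed null set, yet it is not nonincreasing.

**Step 6: $\omega_t$ on a regular level.** Let $t$ be regular. Then $\Sigma_t=\partial U_t$ is a smooth compact hypersurface with outward normal $\nu=-\nabla p/g$, where $g=|\nabla p|$. Let $\varphi\in C_c^\infty$. In $U_t$, where $p_t=t$, the divergence theorem gives
$$\int_{U_t}t(-\Delta\varphi)\,dx=-t\int_{\Sigma_t}\partial_\nu\varphi\,dS .$$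
In $\{p<t\}$, whose outward normal is $-\nu$, Green's formula gives
$$\int_{\{p<t\}}p(-\Delta\varphi)\,dx=t\int_{\Sigma_t}\partial_\nu\varphi\,dS-\int_{\Sigma_t}\varphi\,\partial_\nu p\,dS .$$
Since $\partial_\nu p=-g$, adding yields $c_n\int\varphi\,d\omega_t=\int_{\Sigma_t}\varphi\,g\,dS$. So
$$\omega_t=c_n^{-1}g\,dS\quad\text{on }\Sigma_t,\qquad\text{and we put}\quad X=\frac{\nu}{g}=-\frac{\nabla p}{|\nabla p|^2},\qquad|X|=\frac1g .\tag{5}$$
Since $\nabla p\cdot X=-1$, $X$ is the velocity with which the level surface moves outward as $t$ decreases at unit rate. For the unit ball, $p=|x|^{2-n}$ gives $X=\frac{|x|^{n-2}}{n-2}x$, which on $\Sigma_t$ is the linear field $\frac{x}{(n-2)t}$.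

**Step 7: integrals over nearby regular levels.** Let $t_0$ be regular. By Step 5 we can choose $I=[t_0-\delta,t_0+\delta]$ such that a slightly larger interval consists of regular values. The flow $\phi_h$ of $-X=\nabla p/|\nabla p|^2$ satisfies $p(\phi_h(x))=p(x)+h$. Since $p^{-1}(I)$ is compact and free of critical points, $\phi_{t-t_0}$ is a diffeomorphism of $\Sigma_{t_0}$ onto $\Sigma_t$ for $t\in I$, smooth in $t$, and
$$\int_{\Sigma_t}G\,dS=\int_{\Sigma_{t_0}}G(\phi_{t-t_0}(x))\,j(t,x)\,dS(x)$$
with $j$ smooth and positive. Hence integrals over $\Sigma_t$, or over $\Sigma_t\times\Sigma_{t'}$, of functions continuous in the space variables and in $t,t'\in I$, are jointly continuous in $t,t'$.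

## 7. Two derivatives of the energy along the levels

Fix $\varepsilon>0$ and let $k(x)=\frac1s(|x|^2+\varepsilon^2)^{-s/2}$. Then
$$\nabla k=-x(|x|^2+\varepsilon^2)^{-s/2-1},$$
$$f:=-\Delta k=n(|x|^2+\varepsilon^2)^{-s/2-1}-(s+2)|x|^2(|x|^2+\varepsilon^2)^{-s/2-2}=(n\varepsilon^2+\beta|x|^2)(|x|^2+\varepsilon^2)^{-s/2-2}>0 .\tag{6}$$
Here $\beta=n-2-s>0$ is used; this is where $\alpha>2$ enters. Both $k$ and $f$ are smooth and even. Put
$$A(t)=\iint k(x-y)\,d\omega_t\,d\omega_t,\qquad M(t)=sA(t)=\iint(D^2+\varepsilon^2)^{-s/2}\,d\omega_t\,d\omega_t .$$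

**Step 1: $A$ is $C^1$ on all of $(0,m)$.** This must include nonregular levels, since concavity has to pass across them. Put
$$\Phi(\tau,t)=\frac1{c_n}\int_{U_\tau}f*\omega_t\,dx .$$
By evenness of $k$ and (4) with $w=k*(\omega_t+\omega_{t'})$, for $t'<t$,
$$A(t)-A(t')=\int w\,d(\omega_t-\omega_{t'})=\int_{t'}^t\big[\Phi(\tau,t)+\Phi(\tau,t')\big]\,d\tau .$$
For $t$ in a compact subinterval of $(0,m)$ the measures $\omega_t$ live on a fixed compact set, so the functions $f*\omega_t$ are equicontinuous on compact sets. By weak continuity they depend continuously on $t$ pointwise, hence locally uniformly. The $U_\tau$ stay in a fixed bounded set $Q$, and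
$$c_n|\Phi(\tau,t)-\Phi(\tau_0,t_0)|\le|U_\tau|\sup_{Q}|f*\omega_t-f*\omega_{t_0}|+|U_\tau\triangle U_{\tau_0}|\sup_{Q}f*\omega_{t_0}.$$
So $\Phi$ is continuous on $(0,m)^2$, by Step 4 of Section 6. Dividing by $t-t'$ and passing to the limit,
$$A'=2J,\qquad J(t)=\Phi(t,t)=\frac1{c_n}\int_{U_t}f*\omega_t\,dx,\qquad J\text{ continuous on }(0,m).\tag{7}$$

**Step 2: $J$ at a regular level, as a double integral of differences.** By the divergence theorem and (5), which gives $dS=c_ng^{-1}d\omega_t$,
$$J=-\frac1{c_n}\int_{\Sigma_t}\nu\cdot\nabla(k*\omega_t)\,dS=-\iint X(x)\cdot\nabla k(x-y)\,d\omega_t(x)\,d\omega_t(y).$$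
Exchange $x$ and $y$, use that $\nabla k$ is odd, and average the two expressions:
$$J=\tfrac12\iint(D^2+\varepsilon^2)^{-s/2-1}\,(x-y)\cdot(X(x)-X(y))\,d\omega_t\,d\omega_t .\tag{8}$$

**Step 3: $J'$ at a regular level.** The aim is a formula with $|X(x)-X(y)|^2$. Let $t,t'$ be near a regular value and
$$F(t,t')=\Phi(t,t')=\frac1{c_n}\int_{U_t}f*\omega_{t'}\,dx=\frac1{c_n}\int w_t\,d\omega_{t'},\qquad w_t=f*1_{U_t}\in C^\infty .$$
By the coarea formula, $\int_{U_t\setminus U_{t''}}h\,dx=\int_t^{t''}\int_{\Sigma_\tau}hg^{-1}\,dS\,d\tau$ for $t<t''$ near the regular value, so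
$$\partial_tF=-\frac1{c_n}\int_{\Sigma_t}(f*\omega_{t'})\,g^{-1}\,dS .$$
For the other variable, use (4) with $w=w_t$. Since $\tau\mapsto\int_{U_\tau}(-\Delta w_t)\,dx$ is continuous,
$$\partial_{t'}F=\frac1{c_n^2}\int_{U_{t'}}(-\Delta w_t)\,dx=-\frac1{c_n^2}\int_{\Sigma_{t'}}\nu\cdot\nabla w_t\,dS .$$
Moreover
$$\nabla w_t(x)=-\int_{U_t}\nabla_y[f(x-y)]\,dy=-\int_{\Sigma_t}f(x-y)\,\nu(y)\,dS(y),$$
so
$$\partial_{t'}F=\frac1{c_n^2}\int_{\Sigma_{t'}}\int_{\Sigma_t}f(x-y)\,\nu(x)\cdot\nu(y)\,dS(y)\,dS(x).$$
Both partial derivatives are jointly continuous in $(t,t')$, by Step 7 of Section 6 and because $(x,t')\mapsto f*\omega_{t'}(x)$ is continuous. So $F$ is $C^1$ there, $J(t)=F(t,t)$ is $C^1$ near regular values, and $J'=(\partial_tF+\partial_{t'}F)(t,t)$. Substituting $dS=c_ng^{-1}d\omega_t$,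
$$J'=-\iint f(x-y)|X(x)|^2\,d\omega_t\,d\omega_t+\iint f(x-y)\,X(x)\cdot X(y)\,d\omega_t\,d\omega_t .$$
Symmetrizing the first integral in $x,y$,
$$J'=-\tfrac12\iint f(x-y)\,|X(x)-X(y)|^2\,d\omega_t\,d\omega_t .\tag{9}$$

## 8. Concavity of $M^\theta$

**Step 1: Cauchy–Schwarz between (8) and (9).** The weight $f$ in (9) tells us how to split the integrand of (8):
$$J^2\le\tfrac14\iint f\,|X(x)-X(y)|^2\,d\omega_t\,d\omega_t\cdot\iint\frac{D^2(D^2+\varepsilon^2)^{-s-2}}{f}\,d\omega_t\,d\omega_t .$$
The first integral is $-2J'$. By (6) the second integrand is $\frac{D^2}{n\varepsilon^2+\beta D^2}(D^2+\varepsilon^2)^{-s/2}\le\frac1\beta(D^2+\varepsilon^2)^{-s/2}$. Hence $J^2\le\frac14(-2J')\frac M\beta$, that is,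
$$MJ'+2\beta J^2\le0\qquad\text{at regular }t.\tag{10}$$

**Step 2: the exponent $\theta$ absorbs (10).** Let $H=M^\theta$. From $M'=2sJ$ and $\theta s=n-2$ we get $H'=2(n-2)M^{\theta-1}J$. Since $(\theta-1)\cdot2s=2(n-2-s)=2\beta$,
$$H''=2(n-2)M^{\theta-2}\big[MJ'+2\beta J^2\big]\le0\qquad\text{at regular }t.\tag{11}$$

**Step 3: across nonregular levels.** $H'$ is continuous on $(0,m)$ by (7). On any $[a,b]\subset(0,m)$ there are only finitely many nonregular values, and $H'$ is nonincreasing on each interval between them. By continuity $H'$ is nonincreasing on $[a,b]$. So $H$ is concave on $(0,m)$.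

## 9. The far field: slope at most $W^\theta$ at $t=0$

**Step 1: the rescaled levels converge to the unit sphere.** Let $K\subset B(0,R_0)$. Then
$$p(x)\ge(|x|+R_0)^{2-n}\ \text{ for all }x,\qquad p(x)\le(|x|-R_0)^{2-n}\ \text{ for }|x|>R_0 .\tag{12}$$
For small $\tau$ put $\rho=\tau^{-1/(n-2)}$, so $\rho^{2-n}=\tau$, and let $\tilde\omega_\tau$ be the image of $\omega_\tau$ under $x\mapsto x/\rho$. Its potential at $x$ is
$$\rho^{n-2}\int|\rho x-y|^{2-n}d\omega_\tau(y)=\tau^{-1}p_\tau(\rho x)=\min(\tau^{-1}p(\rho x),1).$$
Let $\rho>2R_0$. For $|x|\le\frac12$, (12) gives $p(\rho x)\ge(\frac\rho2+R_0)^{2-n}\ge\tau$, so the potential is $1$. On $\Sigma_\tau$, (12) gives $\rho-R_0\le|x|\le\rho+R_0$, so $\tilde\omega_\tau$ lives on $\{\frac12\le|x|\le2\}$. For $|x|\ge\frac12$, once $R_0/\rho<\frac12$,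
$$\Big(|x|+\frac{R_0}\rho\Big)^{2-n}\le\tau^{-1}p(\rho x)\le\Big(|x|-\frac{R_0}\rho\Big)^{2-n} .$$
On $|x|\ge\frac12$ both bounds, truncated at $1$, tend uniformly to $\min(|x|^{2-n},1)$. So as $\tau\to0$ the potentials converge uniformly on $\mathbb R^n$ to $\min(|x|^{2-n},1)=|\cdot|^{2-n}*\sigma$. Testing against $-\Delta\varphi$ with $\varphi\in C_c^\infty$, and recalling the fixed compact support, $\tilde\omega_\tau\to\sigma$ weakly.

**Step 2: the energies.** By scaling,
$$M(\tau)=\rho^{-s}\iint\Big(D^2+\frac{\varepsilon^2}{\rho^2}\Big)^{-s/2}d\tilde\omega_\tau\,d\tilde\omega_\tau\le\tau^{s/(n-2)}\iint D^{-s}\,d\tilde\omega_\tau\,d\tilde\omega_\tau .$$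
The kernel is unbounded, so weak convergence alone does not suffice; but the potential of $\tilde\omega_\tau$ is at most $1$, and $D^{-s}=D^\beta D^{2-n}$. For $\delta>0$,
$$\iint_{D<\delta}D^{-s}\,d\tilde\omega_\tau\,d\tilde\omega_\tau\le\delta^\beta\iint D^{2-n}\,d\tilde\omega_\tau\,d\tilde\omega_\tau\le\delta^\beta .$$
Since $D^{-s}\le\min(D^{-s},\delta^{-s})+D^{-s}1_{D<\delta}$ and the first function is continuous, the limsup of $\iint D^{-s}d\tilde\omega_\tau d\tilde\omega_\tau$ is at most $W+\delta^\beta$ for every $\delta$, hence at most $W$. Raising to the power $\theta$,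
$$\limsup_{\tau\to0}\frac{H(\tau)}\tau\le W^\theta .\tag{13}$$

**Step 3: combine with concavity.** By (13), $H(0+)=0$. For $0<\tau<t'<t<m$ concavity gives
$$H(t')\ge\frac{t-t'}{t-\tau}H(\tau)+\frac{t'-\tau}{t-\tau}H(t);$$
letting $\tau\to0$, $H(t')\ge\frac{t'}tH(t)$. So $H(t)/t$ is nonincreasing on $(0,m)$, and at most $W^\theta$ by (13). The kernel $k$ is continuous and $\omega_t\to\omega_m$ weakly as $t\uparrow m$, so $H(t)\to H(m)$. Hence
$$\frac{H(m)}m\le\frac{H(t)}t\le W^\theta\qquad(0<t<m).\tag{14}$$

## 10. From unions of balls to all compact sets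

**Step 1: finite unions of balls.** Taking the power $1/\theta=s/(n-2)$ in (14),
$$\iint(D^2+\varepsilon^2)^{-s/2}\,d\omega_K\,d\omega_K\le W\,m_K^{s/(n-2)} .\tag{15}$$

**Step 2: approximation from outside.** Let $K$ be compact with $C_2(K)>0$, and let $K_j\supset K$ be a finite union of closed balls of radius $1/j$ centered on $K$; it exists by compactness. Then $m_{K_j}\le m_K$, as $\omega_K$ is a competitor on $K_j$. Let $\omega'$ be a weak limit of a subsequence of $\omega_{K_j}$. It is a probability measure on $K$, and by N5, along that subsequence,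
$$m_K\le\iint D^{2-n}\,d\omega'\,d\omega'\le\liminf m_{K_j}\le m_K .$$
So $\omega'$ is a minimizer on $K$, and $\omega'=\omega_K$ by uniqueness. As every subsequence has such a further subsequence, $\omega_{K_j}\to\omega_K$ weakly and $m_{K_j}\to m_K$.

**Step 3: limits.** The kernel $(D^2+\varepsilon^2)^{-s/2}$ is continuous, so (15) for $K_j$ passes to $K$. Letting $\varepsilon\downarrow0$, monotone convergence gives $M_0(\omega_K)\le Wm^{s/(n-2)}=Wr^{-s}$.

This is the inequality of Theorem 3. By the reduction in Section 4, the inequalities of Theorems 2 and 1 are proved: $C_\alpha(K)\ge C_\alpha(B_V)$ for every compact $K$ with $m_n(K)=V>0$. $\blacksquare$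

## 11. Equality in Theorem 3: affine velocity on a level surface

Let $K$ be compact with $C_2(K)>0$, and $K_j$ as in Section 10. For such a general $K$, $p$ may be discontinuous on $K$; but far away all is smooth, and this is enough.

**Step 1: low levels of a general $K$.** Choose $R_0>0$ with $K$ and all $K_j$ inside $B(0,R_0)$, and let $t_0=(3R_0)^{2-n}$. Let $L$ be $K$ or one of the $K_j$. By (12) for $L$, $p_L\ge t_0$ on $|x|\le2R_0$ (so $m_L\ge p_L(0)\ge t_0$). For $|x|>R_0$,
$$x\cdot\nabla p_L(x)=-(n-2)\int x\cdot(x-y)\,|x-y|^{-n}\,d\omega_L(y)<0,$$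
because $x\cdot y<|x|^2$ when $|y|\le R_0$. So for $0<t<t_0$ the set $\Sigma_t=\{p_L=t\}$ lies in $\{|x|>2R_0\}$, contains no critical point, is a smooth compact hypersurface, and meets each ray from $0$ exactly once. By the implicit function theorem it is a continuous radial graph over $S^{n-1}$, hence connected.

Therefore, for $t\in(0,t_0)$, what was done in Section 6, Steps 2–4, 6, 7, and in Section 7 applies to $K$ itself, all $t$ being regular. Let us check what is used. $U_t$ is open by lower semicontinuity, and bounded. The function $\min(p,t)$ is superharmonic, tends to $0$ at infinity, equals $t$ on $U_t$, and equals the harmonic function $p$ on $\{p<t\}\subset\{|x|>2R_0\}$. So $\omega_t$ is a probability measure on $\Sigma_t$ with potential $p_t\le t$, and (4) holds for $0<t'<t<t_0$. The supports of $\omega_t$, $t\ge a$, lie in the compact set $\{|x|\le R_0+a^{-1/(n-2)}\}$ by (12). Finally $|\Sigma_t|=0$, and (5) and the flow argument take place near $\Sigma_t$ only or, inside $U_t$, use only $p_t=t$.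

**Step 2: monotonicity for $K$ itself.** Since $\omega_{K_j}\to\omega_K$ weakly and $|x-y|^{2-n}$ is, for $|x|\ge2R_0$, $|y|\le R_0$, bounded, equicontinuous in $(x,y)$ and uniformly small for large $|x|$, we have $p_{K_j}\to p_K$ uniformly on $|x|\ge2R_0$. On $|x|\le2R_0$ all these functions are at least $t_0$. So for $t<t_0$, $\min(p_{K_j},t)\to\min(p_K,t)$ uniformly on $\mathbb R^n$, and the corresponding measures satisfy $\omega_{j,t}\to\omega_t$ weakly, with supports in $\{|x|\le R_0+t^{-1/(n-2)}\}$. Let $j\to\infty$ in (14) for $K_j$, then $\varepsilon\downarrow0$: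
$$\frac{M_0(\omega_K)^\theta}{m}\le\frac{M_0(\omega_t)^\theta}{t}\le W^\theta\qquad(0<t<t_0).\tag{16}$$

Now suppose $M_0(\omega_K)=Wr^{-s}$. Then the left side of (16) is $W^\theta r^{2-n}/m=W^\theta$, so
$$H_0(t):=M_0(\omega_t)^\theta=W^\theta t\qquad(0<t<t_0).\tag{17}$$

**Step 3: the limit $\varepsilon\to0$ in the derivative formulas.** The aim is to use equality in Cauchy–Schwarz without regularization. Let $[a,b]\subset(0,t_0)$. The field $X$ is smooth near the compact set $\{a\le p\le b\}$, so $|X(x)-X(y)|\le LD$ there for some $L$. As $\beta<n$, (6) gives $f\le n(D^2+\varepsilon^2)^{-s/2-1}$. So for $t\in[a,b]$ the integrands in (8) and (9) are bounded by $LD^{-s}$ and $nL^2D^{-s}$, and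
$$\iint D^{-s}\,d\omega_t\,d\omega_t\le\iint(1+D^{2-n})\,d\omega_t\,d\omega_t\le1+t .$$
The measure $\omega_t$ has finite energy, hence no atoms, and the diagonal is a null set for $\omega_t\times\omega_t$. By dominated convergence, as $\varepsilon\to0$, for each $t\in[a,b]$ the quantities $J$ and $J'$ converge, boundedly in $t$, to
$$J_0=\tfrac12\iint D^{-s-2}(x-y)\cdot(X(x)-X(y))\,d\omega_t\,d\omega_t,\qquad J_1=-\tfrac\beta2\iint D^{-s-2}|X(x)-X(y)|^2\,d\omega_t\,d\omega_t .$$
Let $\varepsilon\to0$ in $M(t)-M(a)=2s\int_a^tJ\,d\tau$ and $J(t)-J(a)=\int_a^tJ'\,d\tau$. We find that $J_0$ is Lipschitz on $[a,b]$ with $J_0'=J_1$ almost everywhere, and that $M_0(\omega_t)$ is $C^1$ in $t$ with derivative $2sJ_0$.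

**Step 4: $X$ is affine on some $\Sigma_t$.** Write $M_0=M_0(\omega_t)$. As in (11), $H_0'=2(n-2)M_0^{\theta-1}J_0$, and by (17)
$$0=H_0''=2(n-2)M_0^{\theta-2}\big[M_0J_1+2\beta J_0^2\big]\qquad\text{a.e. on }[a,b].$$
So for some $t$, $J_0^2=-\frac{M_0J_1}{2\beta}$, which is equality in the Cauchy–Schwarz inequality
$$J_0^2\le\tfrac14\iint D^{-s-2}|X(x)-X(y)|^2\,d\omega_t\,d\omega_t\cdot\iint D^{-s}\,d\omega_t\,d\omega_t$$
for the vector functions $D^{-s/2-1}(X(x)-X(y))$ and $D^{-s/2-1}(x-y)$. Hence $X(x)-X(y)=\lambda(x-y)$ for almost every $(x,y)$, with a constant $\lambda$. Since $\omega_t$ has a positive continuous density on $\Sigma_t$ by (5), this holds on all of $\Sigma_t\times\Sigma_t$. Fixing $y$, we get $X=\lambda x+b$ on $\Sigma_t$. Moreover $J_0=\frac\lambda2M_0$, and $J_0>0$ because $H_0'=W^\theta>0$. So $\lambda\ne0$.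

**Step 5: $\Sigma_t$ is a sphere.** The gradient of $|\lambda x+b|^2$ is $2\lambda(\lambda x+b)$, which on $\Sigma_t$ equals $2\lambda X$, a normal vector. So $|\lambda x+b|=|X|>0$ is constant on the connected surface $\Sigma_t$, and $\Sigma_t$ lies on a sphere with center $z=-b/\lambda$. Being a compact $(n-1)$-dimensional submanifold, it is open and closed in that sphere, hence is the whole sphere. Its exterior is $\{p<t\}$, where $p$ is harmonic, equal to $t$ on the sphere and $0$ at infinity, with $|x|^{n-2}p\to1$. So $p=|x-z|^{2-n}$ there.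

**Step 6: continuation inward to $K$.** Let $O$ be the unbounded component of $\mathbb R^n\setminus K$. By analyticity $p=|x-z|^{2-n}$ on the connected set $O\setminus\{z\}$. Since $p\le m$, $z\notin O$. From $p\le m=r^{2-n}$ we get $|x-z|\ge r$ on $O$, and as $O$ is open, $O\subset G:=\{|x-z|>r\}$.

If $y\in\partial O\cap G$, then $y\in K$, and by lower semicontinuity $p(y)\le\liminf_{x\to y,\,x\in O}p(x)=|y-z|^{2-n}<m$. So $\partial O\cap G$ is contained in the polar set $K\cap\{p<m\}$, and it is relatively closed in $G$. By N2, $G\setminus\partial O$ is connected. The set $O$ is nonempty, open, and relatively closed in $G\setminus\partial O$, so $O=G\setminus\partial O$. Since $K\cap O=\emptyset$, $K\cap G\subset\partial O\cap G$ is polar. As polar sets have empty interior, $O$ is dense in $G$; it is disjoint from $\partial G$, so $\partial G\subset\overline O\setminus O=\partial O\subset K$. With $B$ the closed ball of center $z$ and radius $r$, this says: $\partial B\subset K$ and $K\setminus B$ is polar.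

**Step 7: the converse.** Let $B$ be a closed ball of radius $r$ with $\partial B\subset K$ and $K\setminus B$ polar. By N2, finite-energy measures on $K$ live on $K\cap B$. The equilibrium measure $\sigma_B$ of $B$ is carried by $\partial B\subset K$, so it minimizes Newtonian energy on $K$ as well: $\omega_K=\sigma_B$, and $M_0(\omega_K)=Wr^{-s}$ by scaling. Theorem 3 is proved. $\blacksquare$

## 12. Equality in Theorems 2 and 1

**Step 1: necessity in Theorem 2.** Let $C_\alpha(K)=C_\alpha(B_r)$. Then all terms in (3) are equal. By Theorem 3 there is a closed ball $B$ of radius $r$ with $\partial B\subset K$ and $K\setminus B$ polar, so $\omega_K=\sigma_B$ as in Step 7 of Section 11; and $\sigma_B$ minimizes the $\alpha$-energy on $K$. Let $\mu$ be a probability measure on $K$ with finite $\alpha$-energy, and $v_B=|\cdot|^{-s}*\sigma_B$. The function $\eta\mapsto M_0((1-\eta)\sigma_B+\eta\mu)$ is a finite quadratic polynomial (mutual energies are finite by Cauchy–Schwarz) that is minimal on $[0,1]$ at $\eta=0$. Its derivative there is $2\big(\int v_B\,d\mu-Wr^{-s}\big)$,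 so $\int v_B\,d\mu\ge Wr^{-s}$. By Step 1 of Section 2, scaled, $v_B<Wr^{-s}$ off $B$. So no such $\mu$ lives on a compact subset of $K\setminus B$; that is, $C_\alpha(K\setminus B)=0$.

**Step 2: sufficiency in Theorem 2.** Let $B$ be a closed ball of radius $r$ with $\partial B\subset K$ and $C_\alpha(K\setminus B)=0$. If a measure on $K$ of finite $\alpha$-energy charged $K\setminus B$, it would charge a compact subset of it, and the normalized restriction would have finite $\alpha$-energy, contradicting $C_\alpha(K\setminus B)=0$. So all such measures live on $K\cap B$, whence $C_\alpha(K)\le C_\alpha(B)$. The measure $\sigma_B$ on $\partial B\subset K$ gives $C_\alpha(K)\ge C_\alpha(B)$. Theorem 2 is proved. $\blacksquare$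

**Step 3: necessity in Theorem 1.** Let $C_\alpha(K)=C_\alpha(B_V)$. From $C_\alpha(K)\ge C_\alpha(B_r)\ge C_\alpha(B_V)$ both are equalities, so by (2) $r$ is the radius of $B_V$, and Step 1 gives a closed ball $B$ of volume $V$ with $C_\alpha(K\setminus B)=0$. A compact set of positive Lebesgue measure has positive $\alpha$-capacity, since normalized Lebesgue measure on it has finite $\alpha$-energy; so $m_n(K\setminus B)=0$ and $m_n(K\cap B)=V=m_n(B)$. The interior of $B$ minus the closed set $K$ is open and of measure $0$, hence empty. As $K$ is closed, $B\subset K$.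

**Step 4: sufficiency in Theorem 1.** Let $B\subset K$ be a closed ball with $m_n(B)=V$ and $C_\alpha(K\setminus B)=0$. As in Step 2, measures on $K$ of finite $\alpha$-energy live on $B$, and $B\subset K$, so $C_\alpha(K)=C_\alpha(B)=C_\alpha(B_V)$. Theorem 1 is proved. $\blacksquare$
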